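
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{example}[theorem]{Example}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}


\title[Equational theories of relational action algebras]{The equational theories of relational action algebras and relational action lattices are $\Pi^1_1$-complete}

\begin{abstract}
Relational action lattices are the algebras of all binary relations on a set with union, intersection, composition, reflexive-transitive closure, the two residuals of composition, the empty relation and the identity; relational action algebras are their reducts without intersection. It was left open whether the equational theories of these two classes are $\Pi^0_1$. We show that they are not: both are $\Pi^1_1$-complete. The lower bound encodes recurring tilings of the quadrant, and the upper bound is a downward L\"owenheim--Skolem argument. Hardness persists for equations in six variables with only one residual, and over any single infinite base set. Without closure the theory is $\Sigma^0_1$-complete, and over finite base sets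 it is $\Pi^0_1$-complete.
\end{abstract}


\section{Introduction}

\subsection*{The question}
For a set $U$, consider the set $P(U^2)$ of all binary relations on $U$ with the operations
\[
R\vee S=R\cup S,\qquad R\wedge S=R\cap S,\qquad R\cdot S=\{(x,y):\exists z\,((x,z)\in R\text{ and }(z,y)\in S)\},
\]
with $R^*=\bigcup_{n\in\omega}R^n$ (where $R^0$ is the identity relation), the constants $0=\emptyset$ and $1=\{(x,x):x\in U\}$, and the residuals
\[
R/S=\{(x,y)\in U^2:\{(x,y)\}\cdot S\subseteq R\},\qquad
R\backslash S=\{(x,y)\in U^2:R\cdot\{(x,y)\}\subseteq S\}.
\]
Written out, the residuals are
\begin{equation}\label{eq:res}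
\begin{aligned}
(x,y)\in R/S&\iff \forall z\,\bigl((y,z)\in S\Rightarrow(x,z)\in R\bigr),\\
(x,y)\in R\backslash S&\iff \forall z\,\bigl((z,x)\in R\Rightarrow(z,y)\in S\bigr).
\end{aligned}
\end{equation}
The algebras $(P(U^2),\vee,\wedge,\cdot,{}^*,/,\backslash,0,1)$ are called \emph{relational action lattices}, and their reducts without $\wedge$ are called \emph{relational action algebras}. The two classes are denoted by $\mathrm{RACTL}$ and $\mathrm{RACTA}$. For a class $K$ of algebras, $\mathrm{Eq}(K)$ is the set of equations, in the language of $K$, that are valid in all algebras of $K$. Terms are coded by natural numbers in a standard effective way, so one can ask for the complexity of $\mathrm{Eq}(K)$.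

In this language a product is an existential quantifier, a residual is a universal quantifier, and ${}^*$ expresses reachability by a finite path. Equations are therefore a way to make quantified statements about points of $U$ and paths between them, without variables for points. The complexity of $\mathrm{Eq}(\mathrm{RACTA})$ measures how much can be said in this way. Without ${}^*$ everything stays within first-order logic, and the resulting theories are $\Sigma^0_1$. If one keeps ${}^*$ but replaces concrete relations by the abstract $*$-continuous action algebras or action lattices, the equational theories $\mathrm{Eq}(\mathrm{ACTA}^*)$ and $\mathrm{Eq}(\mathrm{ACTL}^*)$ are $\Pi^0_1$-complete. They are strictly contained in $\mathrm{Eq}(\mathrm{RACTA})$ and $\mathrm{Eq}(\mathrm{RACTL})$, respectively. The latter are known to be $\Pi^0_1$-hard, and it remains to find an upper bound. The paper \cite{RA} states: ``We do not know whether $\mathrm{Eq}(\mathrm{RACTA})$ and $\mathrm{Eq}(\mathrm{RACTL})$ are $\Pi^0_1$.'' We show that they are far from it.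

\begin{theorem}\label{thm:main}
$\mathrm{Eq}(\mathrm{RACTA})$ and $\mathrm{Eq}(\mathrm{RACTL})$ are $\Pi^1_1$-complete. In particular they are not $\Sigma^1_1$, hence neither hyperarithmetical nor arithmetical, and neither of them is $\Pi^0_1$.
\end{theorem}

The next theorem locates the source of the complexity.

\begin{theorem}\label{thm:strong}
\begin{enumerate}
\item[(A)] $\Pi^1_1$-hardness already holds for the set of valid equations in six variables over $\vee,\cdot,{}^*,/,0,1$. The same holds with $\backslash$ in place of $/$.
\item[(B)] For every infinite set $U$, the equational theory of the single algebra over $U$ (with or without $\wedge$) is $\Pi^1_1$-hard, already in the fragment of {\rm(A)}. For countably infinite $U$ it is $\Pi^1_1$-complete.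
\item[(C)] In the language without ${}^*$, with or without $\wedge$, the equational theory over all sets $U$ is $\Sigma^0_1$-complete.
\item[(D)] The equational theory over all finite sets $U$ is $\Pi^0_1$-complete in each of the four languages with or without ${}^*$ and with or without $\wedge$.
\end{enumerate}
\end{theorem}

\subsection*{The idea}
Suppose that $v$ is a function on $U$, that some points of $U$ are marked, and that \emph{from every point} a marked point can be reached by iterating $v$. Apply this to all the points $u,v(u),v^2(u),\dots$ of one orbit: the orbit passes through marked points \emph{infinitely often}. Reachability is expressed by ${}^*$, and ``from every point'' is expressed by a residual. So a failing equation can assert that something happens infinitely often, with no bound on the waiting times. Two commuting functions $h,v$ turn the points $v^n(h^m(u))$ into a copy of the quadrant $\omega\times\omega$, possibly with repetitions, and residuals can say that this copy is correctly tiled. The existence of a tiling in which a given tile occurs infinitely often in the first column is $\Sigma^1_1$-complete by a theorem of Harel \cite{Harel}. Failure of an equation is thus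 $\Sigma^1_1$-hard, and validity is $\Pi^1_1$-hard.

Section~\ref{sec:alarms} builds the terms that express the needed conditions, and Section~\ref{sec:column} works out the one-dimensional case by hand. Sections~\ref{sec:grid} and \ref{sec:upper} prove Theorem~\ref{thm:main}; Sections~\ref{sec:six} and \ref{sec:TM} prove Theorem~\ref{thm:strong}.

\subsection*{Conventions}
We write $p\le q$ for the equation $p\vee q=q$; over $U$ it says that the value of $p$ is contained in that of $q$. The product binds more tightly than $\vee$, and empty joins are omitted. We use the same letter for a variable and for the relation assigned to it. An equation \emph{fails over} $U$ if some assignment of relations on $U$ to its variables refutes it. If $U=\emptyset$, the algebra has one element and satisfies every equation, so failure always takes place over a nonempty $U$. An equation without $\wedge$ is valid in $\mathrm{RACTL}$ if and only if it is valid in $\mathrm{RACTA}$, because the algebras of $\mathrm{RACTA}$ are the reducts of those of $\mathrm{RACTL}$.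

\section{Complexity classes and recurring tilings}

A set $A\subseteq\omega$ is $\Sigma^1_1$ if $A=\{n:\exists X\subseteq\omega\ \varphi(n,X)\}$, where $\varphi$ is arithmetical, that is, a formula of arithmetic with the set parameter $X$ in which all quantifiers range over numbers. Two set quantifiers $\exists X\,\exists Y$ can be merged into one by coding a pair of sets as one set. Complements of $\Sigma^1_1$ sets are $\Pi^1_1$. For a class $\mathcal C$ of sets, $A$ is \emph{$\mathcal C$-hard} if every set in $\mathcal C$ is the preimage of $A$ under a computable function, and \emph{$\mathcal C$-complete} if moreover $A\in\mathcal C$. The classes $\Sigma^1_1$ and $\Pi^1_1$ are closed under computable preimages, and there is a $\Pi^1_1$ set that is not $\Sigma^1_1$; hence no $\Pi^1_1$-hard set is $\Sigma^1_1$. Arithmetical sets, in particular $\Pi^0_1$ sets, are $\Sigma^1_1$ by a dummy quantifier. The hyperarithmetical sets are those that are both $\Sigma^1_1$ and $\Pi^1_1$.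

\begin{definition}
A \emph{tile system} is a triple $T=(k,H,V)$ with $k\ge1$ and $H,V\subseteq\{1,\dots,k\}^2$. A \emph{$T$-tiling} is a map $\tau:\omega\times\omega\to\{1,\dots,k\}$ such that, for all $m,n$,
\[
(\tau(m,n),\tau(m+1,n))\in H\qquad\text{and}\qquad(\tau(m,n),\tau(m,n+1))\in V.
\]
It is \emph{recurring} if $\tau(0,n)=1$ for infinitely many $n$.
\end{definition}

We think of $m$ as the column and of $n$ as the row of the position $(m,n)$.

\begin{theorem}[Harel \cite{Harel}]\label{thm:harel}
The set of tile systems that have a recurring tiling is $\Sigma^1_1$-complete.
\end{theorem}

It does not matter whether recurrence is required in the first column or in the first row: transposing the quadrant exchanges $H$ and $V$.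

\section{Alarms}\label{sec:alarms}

An inequality fails when its left side contains a pair that its right side misses. We want a failing inequality to assert a list of conditions, such as ``$v$ is a total function''. So we put on the right side, for each condition, a term that is empty if the condition holds and everything otherwise.

\begin{definition}
An \emph{alarm} is an expression whose value, over every $U\ne\emptyset$ and under every assignment, is either $\emptyset$ or $U^2$. Under a given assignment it is \emph{silent} if the value is $\emptyset$, and it \emph{rings} if the value is $U^2$.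
\end{definition}

A join of alarms is an alarm, and it is silent exactly if all its members are silent. Hence, if $q$ is an alarm, then for every assignment over a set $U\neq\emptyset$,
\begin{equation}\label{eq:fail}
p\le q\ \text{ is refuted}\iff q\text{ is silent and }p\ne\emptyset .
\end{equation}

There is no complement and no converse in the language, and we do not want to use $\wedge$. The residual $/$ supplies the negations that we need. For a relation $R$ on $U\ne\emptyset$ put $xR=\{z:(x,z)\in R\}$ and $\operatorname{dom}R=\{x:xR\neq\emptyset\}$. Sets of points will be represented in two ways: a set $D$ as the domain of a relation, and a set $C$ as a relation $U\times C$, in which the first coordinate carries no information. Put $\top:=0/0$ and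
\[
\mathsf{ntot}(R):=(0/R)\cdot\top,\qquad \mathsf{nfull}(X):=0/(X/\top).
\]

\begin{lemma}\label{lem:tests}
Let $U\neq\emptyset$.
\begin{enumerate}
\item[(1)] $\top=U^2$.
\item[(2)] $0/R=U\times(U\setminus\operatorname{dom}R)$.
\item[(3)] $\top\cdot(1/R)=U\times\{y:|yR|\le1\}$.
\item[(4)] $\mathsf{ntot}(R)$ is an alarm; it is silent if and only if $\operatorname{dom}R=U$.
\item[(5)] If $X=U\times C$, then $\mathsf{nfull}(X)$ is $\emptyset$ if $C=U$, and $U^2$ otherwise.
\end{enumerate}
\end{lemma}

\begin{proof}
We use \eqref{eq:res}. We have $(x,y)\in0/R$ if and only if no $z$ satisfies $(y,z)\in R$, that is, if and only if $y\notin\operatorname{dom}R$. This is (2), and (1) is the case $R=0$.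

(3) We have $(w,y)\in1/R$ if and only if every $z\in yR$ equals $w$, that is, $yR\subseteq\{w\}$. So $(x,y)\in\top\cdot(1/R)$ if and only if $yR\subseteq\{w\}$ for some $w\in U$. As $U\ne\emptyset$, this means $|yR|\le1$.

(4) By (1) and (2), $(x,y)\in(0/R)\cdot\top$ if and only if there is some $z\in U\setminus\operatorname{dom}R$; this does not depend on $(x,y)$.

(5) We have $(x,y)\in X/\top$ if and only if $(x,z)\in U\times C$ for all $z\in U$. So $X/\top$ is $U^2$ if $C=U$ and $\emptyset$ otherwise. By (2), $0/U^2=\emptyset$ (here $U\ne\emptyset$ is used again) and $0/\emptyset=U^2$.
\end{proof}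

Now define
\[
\mathsf{nfun}(R):=\mathsf{ntot}(R)\vee\mathsf{nfull}\bigl(\top\cdot(1/R)\bigr),\qquad
\mathsf{clash}(R,S):=\mathsf{nfull}\bigl((0/R)\vee(0/S)\bigr).
\]
By Lemma~\ref{lem:tests} both are alarms, because the arguments of $\mathsf{nfull}$ have the form $U\times C$. By (3)--(5), $\mathsf{nfun}(R)$ is silent if and only if $|yR|=1$ for all $y\in U$, that is, $R$ is the graph of a total function $U\to U$. The argument of $\mathsf{nfull}$ in $\mathsf{clash}(R,S)$ is $U\times C$ with $C=U\setminus(\operatorname{dom}R\cap\operatorname{dom}S)$, so $\mathsf{clash}(R,S)$ is silent if and only if $\operatorname{dom}R\cap\operatorname{dom}S=\emptyset$. We identify a function with its graph. If $v$ is a total function, then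
\begin{equation}\label{eq:dom}
\operatorname{dom}(v\cdot R)=\{x:v(x)\in\operatorname{dom}R\},\qquad
\operatorname{dom}(v^*\cdot R)=\{x:v^n(x)\in\operatorname{dom}R\text{ for some }n\}.
\end{equation}

\section{The main idea on a single column}\label{sec:column}

Consider first only one direction $v$ and two colors, and say that $x$ has color $i$ if $x\in\operatorname{dom}a_i$. Suppose that the allowed pairs of consecutive colors are $(1,2)$ and $(2,2)$. Then color $1$ can occur only at the start of a column, so it cannot recur. The corresponding inequality is
\begin{equation}\label{eq:column}
\top\le\mathsf{nfun}(v)\vee\mathsf{ntot}(a_1\vee a_2)\vee\mathsf{clash}(a_1,v\cdot a_1)\vee\mathsf{clash}(a_2,v\cdot a_1)\vee\mathsf{ntot}(v^*\cdot a_1),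
\end{equation}
and we claim that it is valid. Suppose that it fails over $U$; then all alarms are silent by \eqref{eq:fail}. So $v$ is a total function and every point has a color. Moreover, there are no $x$ and $i$ such that $x$ has color $i$ and $v(x)$ has color $1$. Take any $u\in U$. Since the last alarm is silent, some point $v^{r}(v(u))=v(v^r(u))$ has color $1$. But $v^r(u)$ has a color, a contradiction.

Now allow the pair $(2,1)$ as well, that is, drop $\mathsf{clash}(a_2,v\cdot a_1)$ from \eqref{eq:column}. The shorter inequality fails: let $U=\{0,1\}$, let $v$ exchange the two points, and put $a_1=\{(0,0)\}$ and $a_2=\{(1,1)\}$. The universe is finite, but from the point $u=0$ we read off the infinite column $1,2,1,2,\dots$ as the colors of $v^n(u)$.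

Three features of this example carry over. A universe in which the inequality fails need not look like a column; we \emph{unfold} a column by following $v$ from a point. The silence of the last alarm is a statement about every point of $U$, so it applies to every point of the unfolded column and yields infinitely many occurrences of color $1$. And no bound on the waiting time is imposed: with $1\vee v\vee\dots\vee v^r$ in place of $v^*$ we would only describe columns in which color $1$ recurs within $r$ steps.

One direction is not enough for this approach to give hardness: a sequence with allowed consecutive pairs in $V$ and infinitely many $1$'s exists if and only if $1$ lies on a cycle (possibly a loop) of the finite directed graph $V$, which is decidable. So we turn to the quadrant.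

\section{Recurring tilings as failures of equations}\label{sec:grid}

Let $T=(k,H,V)$ be a tile system. With variables $h,v,a_1,\dots,a_k$ put
\[
\begin{aligned}
\mathsf{err}_T:={}&\mathsf{nfun}(h)\vee\mathsf{nfun}(v)\vee\mathsf{nfun}(h\cdot v\vee v\cdot h)\vee\mathsf{ntot}(a_1\vee\dots\vee a_k)\\
&\vee\bigvee_{(i,j)\notin H}\mathsf{clash}(a_i,h\cdot a_j)\ \vee\bigvee_{(i,j)\notin V}\mathsf{clash}(a_i,v\cdot a_j),
\end{aligned}
\]
where $i,j$ range over $\{1,\dots,k\}$. The third alarm makes $h$ and $v$ commute, without an equality test between relations.

\begin{lemma}\label{lem:err}
Over $U\neq\emptyset$, $\mathsf{err}_T$ is an alarm, and it is silent if and only if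
\begin{enumerate}
\item[(i)] $h$ and $v$ are total functions that commute;
\item[(ii)] every $x\in U$ lies in some $\operatorname{dom}a_i$;
\item[(iii)] if $x\in\operatorname{dom}a_i$ and $h(x)\in\operatorname{dom}a_j$, then $(i,j)\in H$; if $x\in\operatorname{dom}a_i$ and $v(x)\in\operatorname{dom}a_j$, then $(i,j)\in V$.
\end{enumerate}
\end{lemma}

\begin{proof}
If $h$ and $v$ are total functions, then $h\cdot v\vee v\cdot h$ relates $x$ exactly to $v(h(x))$ and $h(v(x))$. So it is a total function if and only if $v(h(x))=h(v(x))$ for all $x$. Hence (i) is equivalent to the silence of the first three alarms. The alarm $\mathsf{ntot}(a_1\vee\dots\vee a_k)$ is silent if and only if (ii) holds. Given (i), by \eqref{eq:dom} the alarm $\mathsf{clash}(a_i,h\cdot a_j)$ is silent if and only if no $x\in\operatorname{dom}a_i$ has $h(x)\in\operatorname{dom}a_j$, and likewise for $v$. Taken over all pairs outside $H$ and outside $V$, this is (iii).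
\end{proof}

A point may lie in several of the domains $\operatorname{dom}a_i$. This is harmless, since (iii) restricts every choice of tiles.

\begin{lemma}[Unfolding]\label{lem:unfold}
Suppose that $\mathsf{err}_T$ is silent over $U$, and let $u\in U$. Put $x_{m,n}:=v^n(h^m(u))$, and let $\tau(m,n)$ be the least $i$ with $x_{m,n}\in\operatorname{dom}a_i$. Then $\tau$ is a $T$-tiling, and $\tau(m,n)=1$ whenever $x_{m,n}\in\operatorname{dom}a_1$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:err}(ii), $\tau$ is defined everywhere. Clearly $v(x_{m,n})=x_{m,n+1}$, and $h(x_{m,n})=x_{m+1,n}$ because $h$ commutes with $v$. So, by Lemma~\ref{lem:err}(iii), $\tau$ is a $T$-tiling. The last statement holds because $1$ is the least index.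
\end{proof}

It remains to express recurrence. The alarm $\mathsf{ntot}(v^*\cdot a_1)$ of Section~\ref{sec:column} would require tile $1$ to recur in \emph{every} column, whereas we want it only in column $0$. We therefore introduce a variable $e$ whose domain marks points that are excused from the requirement, and require that, for some point $u$, none of the points $v^n(u)$ is excused. Let $\varepsilon_T$ be the inequality
\[
\varepsilon_T:\qquad 0/(v^*\cdot e)\ \le\ \mathsf{err}_T\vee\mathsf{ntot}\bigl(v^*\cdot(a_1\vee e)\bigr).
\]
It contains neither $\wedge$ nor $\backslash$, and it is computable from $T$.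

\begin{proposition}\label{prop:hard}
$\varepsilon_T$ fails over some $U$ if and only if $T$ has a recurring tiling. Consequently $\mathrm{Eq}(\mathrm{RACTA})$ and $\mathrm{Eq}(\mathrm{RACTL})$ are $\Pi^1_1$-hard.
\end{proposition}

\begin{proof}
Let $\tau$ be a recurring tiling. Put $U=\omega\times\omega$, $h(m,n)=(m+1,n)$, $v(m,n)=(m,n+1)$,
\[
a_i=\{(x,x):\tau(x)=i\},\qquad e=\{(x,x):x=(m,n),\ m\ge1\}.
\]
By Lemma~\ref{lem:err}, $\mathsf{err}_T$ is silent. The domain of $v^*\cdot(a_1\vee e)$ is all of $U$: a point $(m,n)$ with $m\ge1$ lies in $\operatorname{dom}e$, and from $(0,n)$ the function $v$ leads to some $(0,n')$ with $n'\ge n$ and $\tau(0,n')=1$. So the right side of $\varepsilon_T$ is silent. But $v^n(0,0)=(0,n)\notin\operatorname{dom}e$ for all $n$, so $(0,0)\notin\operatorname{dom}(v^*\cdot e)$, and $0/(v^*\cdot e)\ne\emptyset$ by Lemma~\ref{lem:tests}(2). Thus $\varepsilon_T$ fails.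

Conversely, suppose that $\varepsilon_T$ fails over $U$; then $U\neq\emptyset$. By \eqref{eq:fail}, the right side is silent and the left side is nonempty. So $\mathsf{err}_T$ is silent, the domain of $v^*\cdot(a_1\vee e)$ is $U$, and by Lemma~\ref{lem:tests}(2) there is a point $u\notin\operatorname{dom}(v^*\cdot e)$, that is,
\[
v^n(u)\notin\operatorname{dom}e\quad\text{for all }n .
\]
Let $\tau$ be the tiling of Lemma~\ref{lem:unfold} for this $u$; its column $0$ is read off from the points $x_{0,n}=v^n(u)$. Let $n\in\omega$. As $v^n(u)$ lies in the domain of $v^*\cdot(a_1\vee e)$, there is $r$ with $v^{n+r}(u)\in\operatorname{dom}a_1\cup\operatorname{dom}e$. By the choice of $u$, $v^{n+r}(u)\in\operatorname{dom}a_1$, so $\tau(0,n+r)=1$. As $n$ was arbitrary, $\tau$ is recurring.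

Thus $T\mapsto\varepsilon_T$ reduces the set of tile systems without recurring tiling to $\mathrm{Eq}(\mathrm{RACTA})$, and also to $\mathrm{Eq}(\mathrm{RACTL})$ because $\varepsilon_T$ contains no $\wedge$. By Theorem~\ref{thm:harel} that set is $\Pi^1_1$-complete.
\end{proof}

\begin{remark}
Both occurrences of $e$ are needed. Suppose that $e$ is dropped on the right. If the resulting inequality is refuted by some assignment, then it is still refuted after changing $e$ to $0$, so it is equivalent to $\top\le\mathsf{err}_T\vee\mathsf{ntot}(v^*\cdot a_1)$. Let $k=2$, $H=\{(1,2),(2,2)\}$ and $V=\{1,2\}^2$. Tile $1$ in column $0$ and tile $2$ elsewhere give a recurring tiling. Yet $\top\le\mathsf{err}_T\vee\mathsf{ntot}(v^*\cdot a_1)$ is valid: if it failed, then for any point $u$ some $v^r(h(u))=h(v^r(u))$ would lie in $\operatorname{dom}a_1$, while $v^r(u)\in\operatorname{dom}a_i$ for some $i$ and $(i,1)\notin H$. If $e$ is dropped on the left instead, then the inequality becomes $\top\le\mathsf{err}_T\vee\mathsf{ntot}(v^*\cdot(a_1\vee e))$, and it fails as soon as $T$ has any tiling, since one may take $e=1$.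
\end{remark}

\section{The upper bound}\label{sec:upper}

Failure of an equation asserts the existence of a set $U$, of arbitrary size, and of relations on $U$. To bring this into $\Sigma^1_1$ form we need to know that a countable $U$ suffices. Because of ${}^*$ the language is not first-order, but the usual construction of a countable substructure still works: membership in $R^*$ is witnessed by a finite path, and nonmembership needs no witness because it cannot be destroyed by removing points. For the residuals it is nonmembership that needs a witness.

\begin{lemma}\label{lem:LS}
If an equation $p=q$, possibly with $\wedge$, fails over $U$, then it fails over some nonempty countable $U_0\subseteq U$.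
\end{lemma}

\begin{proof}
Fix a refuting assignment, let $r^U$ be the value of a term $r$, and let $(x_0,y_0)$ lie in exactly one of $p^U$ and $q^U$. Starting with $\{x_0,y_0\}$, close under adjoining, for all points $x,y$ already present and all subterms of $p$ and $q$ of the forms shown, the following chosen witnesses:
\begin{itemize}
\item if $(x,y)\in(r\cdot r')^U$: some $z$ with $(x,z)\in r^U$ and $(z,y)\in r'^U$;
\item if $(x,y)\in(r^*)^U$: all points of some finite $r^U$-path from $x$ to $y$;
\item if $(x,y)\notin(r/r')^U$: some $z$ with $(y,z)\in r'^U$ and $(x,z)\notin r^U$;
\item if $(x,y)\notin(r\backslash r')^U$: some $z$ with $(z,x)\in r^U$ and $(z,y)\notin r'^U$.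
\end{itemize}
There are finitely many subterms, so each of the $\omega$ stages of the construction adjoins countably many points, and the resulting set $U_0$ is countable. Restrict the assignment to $U_0$, that is, assign $a\cap U_0^2$ to each variable $a$, and let $r^{U_0}$ be the resulting values. We show by induction that
\[
r^{U_0}=r^U\cap U_0^2\qquad\text{for every subterm }r\text{ of }p\text{ and }q.
\]
This holds for variables, $0$ and $1$, and it is preserved by $\vee$ and $\wedge$. Let $x,y\in U_0$.

\emph{Products and stars.} If $(x,y)\in(r\cdot r')^{U_0}$, then the intermediate point in $U_0$ shows $(x,y)\in(r\cdot r')^U$, by the induction hypothesis. If $(x,y)\in(r\cdot r')^U$, then the chosen witness lies in $U_0$ and shows $(x,y)\in(r\cdot r')^{U_0}$. For $r^*$ replace the intermediate point by a finite path, where paths of length $0$ are allowed if $x=y$.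

\emph{Residuals.} Let $(x,y)\in(r/r')^U$. If $z\in U_0$ and $(y,z)\in r'^{U_0}$, then $(y,z)\in r'^U$, so $(x,z)\in r^U$, hence $(x,z)\in r^{U_0}$. Thus $(x,y)\in(r/r')^{U_0}$. If $(x,y)\notin(r/r')^U$, then the chosen $z\in U_0$ satisfies $(y,z)\in r'^{U_0}$ and $(x,z)\notin r^{U_0}$, so $(x,y)\notin(r/r')^{U_0}$. For $r\backslash r'$ the same argument applies with the pairs $(z,x)$ and $(z,y)$ in place of $(y,z)$ and $(x,z)$, and with the roles of $r$ and $r'$ exchanged.

In particular $(x_0,y_0)$ lies in exactly one of $p^{U_0}$ and $q^{U_0}$.
\end{proof}

\begin{proposition}\label{prop:upper}
$\mathrm{Eq}(\mathrm{RACTL})$ and $\mathrm{Eq}(\mathrm{RACTA})$ are $\Pi^1_1$.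
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:LS}, and since a countable set can be copied onto a subset of $\omega$, an equation $p=q$ is not valid in $\mathrm{RACTL}$ if and only if there are a nonempty $U\subseteq\omega$ and a set $F$ of triples $(c,x,y)$, where $c$ codes a subterm $r$ of $p$ or $q$ and $x,y\in U$, such that the sections $F_r=\{(x,y):(c,x,y)\in F\}$ (with $c$ the code of $r$) have the following properties.
\begin{itemize}
\item They satisfy the defining clauses of all operations and constants over $U$: for instance, for $x,y\in U$, $(x,y)\in F_{r/r'}$ if and only if $\forall z\in U\,((y,z)\in F_{r'}\Rightarrow(x,z)\in F_r)$, and $(x,y)\in F_{r^*}$ if and only if some number codes a finite sequence in $U$ that is an $F_r$-path from $x$ to $y$. The sections of variables are arbitrary subsets of $U^2$.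
\item $F_p\ne F_q$.
\end{itemize}
These conditions quantify only over numbers: points, codes of subterms, and codes of finite sequences. They are arithmetical in $U$ and $F$, uniformly in the code of $p=q$. Hence non-validity is $\Sigma^1_1$, and $\mathrm{Eq}(\mathrm{RACTL})$ is $\Pi^1_1$. Finally, $\mathrm{Eq}(\mathrm{RACTA})$ is the intersection of $\mathrm{Eq}(\mathrm{RACTL})$ with the decidable set of equations without $\wedge$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Completeness is Propositions~\ref{prop:hard} and \ref{prop:upper}. A $\Pi^1_1$-complete set is not $\Sigma^1_1$, whereas all hyperarithmetical sets, and in particular all arithmetical sets and all $\Pi^0_1$ sets, are $\Sigma^1_1$.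
\end{proof}

\section{Six variables and a fixed infinite universe}\label{sec:six}

The only variables of $\varepsilon_T$ whose number depends on $T$ are $a_1,\dots,a_k$. To save variables we let a point announce its tile $i$ by pointing to the $i$-th rung of a finite ladder: going down $i$ rungs then leads to the bottom. The rungs $y_j$ are themselves points of $U$, however, so they too must satisfy the conditions of Lemma~\ref{lem:err}; in particular they need a tile. We provide a separate tile for them.

Given $T=(k,H,V)$, let $T^+=(k+1,H^+,V^+)$, where $H^+=H\cup\{(k+1,k+1)\}$ and $V^+=V\cup\{(k+1,k+1)\}$. If a $T^+$-tiling has tile $k+1$ at some position, then all neighboring positions carry $k+1$ as well, so the tiling is constantly $k+1$, and it is not recurring because $k+1\ne1$. Hence $T$ and $T^+$ have the same recurring tilings. Let $\varepsilon'_T$ result from $\varepsilon_{T^+}$ by substituting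
\[
a_i:=g\cdot s^i\cdot t\qquad(1\le i\le k+1),
\]
where $g,s,t$ are new variables and $s^i$ is the $i$-fold product. The variables of $\varepsilon'_T$ are $h,v,e,g,s,t$, its symbols are those of the first fragment in (A), and it is computable from $T$.

\begin{proposition}\label{prop:six}
If $\varepsilon'_T$ fails over some $U$, then $T$ has a recurring tiling. If $T$ has a recurring tiling, then $\varepsilon'_T$ fails over every infinite set.
\end{proposition}

\begin{proof}
If $\varepsilon'_T$ fails over $U$, then $\varepsilon_{T^+}$ fails over $U$, with the values of $g\cdot s^i\cdot t$ assigned to $a_i$. By Proposition~\ref{prop:hard}, $T^+$ has a recurring tiling, and this is a recurring tiling of $T$.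

Conversely, let $\tau$ be a recurring $T$-tiling, and let $I$ be a nonempty set. Put $U=(\omega\times\omega\times I)\cup\{y_0,\dots,y_{k+1}\}$ with $y_0,\dots,y_{k+1}$ new and distinct, and define
\begin{itemize}
\item $h(m,n,\iota)=(m+1,n,\iota)$, $v(m,n,\iota)=(m,n+1,\iota)$, and $h(y_j)=v(y_j)=y_j$;
\item $s=\{(y_j,y_{j-1}):1\le j\le k+1\}$ and $t=\{(y_0,y_0)\}$;
\item $g=\{((m,n,\iota),y_{\tau(m,n)}):m,n\in\omega,\ \iota\in I\}\cup\{(y_j,y_{k+1}):0\le j\le k+1\}$;
\item $e$ is the identity on $\{(m,n,\iota):m\ge1\}\cup\{y_0,\dots,y_{k+1}\}$.
\end{itemize}
The point $y_l$ lies in $\operatorname{dom}(s^i\cdot t)$ if and only if $l=i$. So $\operatorname{dom}(g\cdot s^i\cdot t)$ consists of the points $(m,n,\iota)$ with $\tau(m,n)=i$, together with all $y_j$ in case $i=k+1$. In other words, $(m,n,\iota)$ carries exactly the tile $\tau(m,n)\le k$, and each $y_j$ carries exactly the tile $k+1$.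

We check the conditions of Lemma~\ref{lem:err} for $T^+$. The functions $h$ and $v$ are total and commute, and every point carries a tile. On the points $(m,n,\iota)$ condition (iii) holds because $\tau$ is a $T$-tiling, and on the fixed points $y_j$ because $(k+1,k+1)\in H^+\cap V^+$. So $\mathsf{err}_{T^+}$ is silent. The domain of $v^*\cdot(a_1\vee e)$ is $U$: all $y_j$ and all $(m,n,\iota)$ with $m\ge1$ lie in $\operatorname{dom}e$, and from $(0,n,\iota)$ the function $v$ leads to some $(0,n',\iota)$ with $n'\ge n$ and $\tau(0,n')=1$. Finally, for any $\iota\in I$, $v^n(0,0,\iota)=(0,n,\iota)\notin\operatorname{dom}e$ for all $n$. So $0/(v^*\cdot e)\neq\emptyset$, and $\varepsilon'_T$ fails over $U$.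

If $|I|=\kappa$ is infinite, then $|U|=\kappa$. Whether an equation fails over a set depends only on the cardinality of the set, so $\varepsilon'_T$ fails over every infinite set.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:strong}{\rm(A)} and {\rm(B)}]
By Proposition~\ref{prop:six}, $\varepsilon'_T$ is valid over all $U$ if and only if $T$ has no recurring tiling, and the same holds for validity over any single infinite $U$. With Theorem~\ref{thm:harel} this gives the hardness statements for the fragment with $/$.

For $\backslash$, consider the bijection $R\mapsto R^{-1}$ of $P(U^2)$, where $R^{-1}=\{(y,x):(x,y)\in R\}$. It preserves $\vee,{}^*,0,1$, and $(R\cdot S)^{-1}=S^{-1}\cdot R^{-1}$. Moreover $(R/S)^{-1}=S^{-1}\backslash R^{-1}$: by \eqref{eq:res}, $(y,x)\in S^{-1}\backslash R^{-1}$ if and only if for all $z$, $(z,y)\in S^{-1}$ implies $(z,x)\in R^{-1}$, that is, $(y,z)\in S$ implies $(x,z)\in R$. So an equation is valid over $U$ if and only if its mirror image is, where products are reversed and $p/q$ becomes $q'\backslash p'$ with the mirror images $p',q'$ of $p,q$.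

For countably infinite $U$ we may take $U=\omega$. Then the description in the proof of Proposition~\ref{prop:upper}, with the universe fixed to be $\omega$, shows that the equational theory, with or without $\wedge$, is $\Pi^1_1$; Lemma~\ref{lem:LS} is not needed.
\end{proof}

\section{No star, and finite universes}\label{sec:TM}

The reductions of this section do not use ${}^*$. Without it we still force a tiling, but we do not ask for recurrence. What remains is the tiling problem with a prescribed tile at the origin. For a tile system $T$ let $\delta_T$ be the ${}^*$-free inequality
\[
\delta_T:\qquad a_1\le\mathsf{err}_T .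
\]

\begin{lemma}\label{lem:delta}
Let $T$ be a tile system.
\begin{enumerate}
\item[(1)] If $\delta_T$ fails over $U$, then there is a $T$-tiling $\tau$ with $\tau(0,0)=1$. If moreover $U$ is finite, then $\tau$ can be chosen so that, for some $N$ and some $L\ge1$, $\tau(m,n+L)=\tau(m,n)$ for all $m$ and all $n\ge N$.
\item[(2)] If there is a $T$-tiling $\tau$ with $\tau(0,0)=1$, then $\delta_T$ fails over $\omega\times\omega$.
\item[(3)] If there are a $T$-tiling $\tau$ with $\tau(0,0)=1$ and some $N\ge1$ such that $\tau(m,n)=\tau(\min(m,N),\min(n,N))$ for all $m,n$, then $\delta_T$ fails over the finite set $\{0,\dots,N\}^2$.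
\end{enumerate}
\end{lemma}

\begin{proof}
By \eqref{eq:fail}, $\delta_T$ is refuted if and only if $\mathsf{err}_T$ is silent and $a_1\neq\emptyset$.

(1) Apply Lemma~\ref{lem:unfold} with some $u\in\operatorname{dom}a_1$; then $x_{0,0}=u$, so $\tau(0,0)=1$. If $U$ is finite, two powers of the function $v$ coincide, say $v^{N+L}=v^N$ with $L\ge1$. Then $x_{m,n+L}=x_{m,n}$, and hence $\tau(m,n+L)=\tau(m,n)$, for all $m$ and all $n\ge N$.

(2) Use $h$, $v$ and $a_i$ as in the first part of the proof of Proposition~\ref{prop:hard}; $(0,0)\in\operatorname{dom}a_1$.

(3) For $m,n\le N$ put $h(m,n)=(\min(m+1,N),n)$, $v(m,n)=(m,\min(n+1,N))$, and let $a_i$ consist of the pairs $(x,x)$ with $x\in\{0,\dots,N\}^2$ and $\tau(x)=i$. The functions commute and $(0,0)\in\operatorname{dom}a_1$. By assumption $\tau(h(m,n))=\tau(m+1,n)$ and $\tau(v(m,n))=\tau(m,n+1)$, so condition (iii) of Lemma~\ref{lem:err} follows from the tiling conditions.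
\end{proof}

\subsection*{Tilings that simulate a machine}
Let $M$ be a deterministic Turing machine with a one-way infinite tape, started on the empty tape in the non-halting initial state $q_0$ with its head on cell $0$, and never moving left of cell $0$. Let $Q$ be its set of states, $\Gamma$ its tape alphabet, and $B\in\Gamma$ the blank. Halting configurations are repeated forever. Put $\Delta=\Gamma\cup(Q\times\Gamma)$. The configuration at time $n$ is a map $c^n:\omega\to\Delta$: we have $c^n_m=a\in\Gamma$ if cell $m$ contains $a$ and the head is elsewhere, and $c^n_m=(q,a)$ if cell $m$ contains $a$ and the head is on cell $m$ in state $q$. Put $c^n_{-1}=\#$, where $\#\notin\Delta$. The head moves by at most one cell per step, so the new entry of a cell is determined by its old entry and those of its two neighbors. Thus the program of $M$ yields a function $f:(\Delta\cup\{\#\})\times\Delta\times\Delta\to\Delta$ with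
\[
c^{n+1}_m=f(c^n_{m-1},c^n_m,c^n_{m+1})\qquad\text{for all }m,n ;
\]
where the program does not determine the value of $f$, we choose it arbitrarily.

The idea is to let the tile at $(m,n)$ show cell $m$ at time $n$ together with its two neighbors, so that $H$ checks overlaps and $V$ checks the rule $f$. Separate tiles for row $0$ force the initial configuration. The tile system $T_M$ has the following tiles.
\begin{itemize}
\item \emph{Ordinary} tiles: all triples $(a,b,c)\in(\Delta\cup\{\#\})\times\Delta\times\Delta$.
\item Three \emph{initial} tiles $1,2,3$, which carry the triples $(\#,(q_0,B),B)$, $((q_0,B),B,B)$ and $(B,B,B)$, but are different from the ordinary tiles.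
\end{itemize}
The ordinary tiles are numbered from $4$ on. The relation $H$ consists of $(1,2)$, $(2,3)$, $(3,3)$ and all pairs of ordinary tiles of the form $((a,b,c),(b,c,d))$. The relation $V$ consists of all pairs of a tile with triple $(a,b,c)$ and an ordinary tile $(a',b',c')$ such that $b'=f(a,b,c)$, and $a'=\#$ if and only if $a=\#$.

\begin{lemma}\label{lem:TM}
$T_M$ has exactly one tiling $\tau$ with $\tau(0,0)=1$: row $0$ is $1,2,3,3,\dots$, and $\tau(m,n)=(c^n_{m-1},c^n_m,c^n_{m+1})$ for $n\ge1$.
\end{lemma}

\begin{proof}
In the map described, the tile at $(m,n)$ carries the triple $(c^n_{m-1},c^n_m,c^n_{m+1})$ for all $m,n$, also in row $0$, because $c^0$ is $(q_0,B),B,B,\dots$. So the map satisfies $H$ by the overlap of consecutive triples (and by $(1,2),(2,3),(3,3)\in H$ in row $0$), and $V$ by the choice of $f$ and because the left entry is $\#$ exactly in column $0$.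

For uniqueness, let $\tau(0,0)=1$. Row $0$ is forced, because under $H$ tile $1$ can be followed only by $2$, tile $2$ only by $3$, and tile $3$ only by $3$. Suppose that row $n$ carries the triples of $c^n$. By $V$, row $n+1$ consists of ordinary tiles, and the middle entry at position $m$ is $c^{n+1}_m$. By $H$, the right entry at $m$ equals the middle entry at $m+1$, and the left entry at $m\ge1$ equals the middle entry at $m-1$. By $V$, the left entry at $m=0$ is $\#$. So row $n+1$ carries the triples of $c^{n+1}$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:strong}{\rm(C)}]
\emph{Membership.} Replace each variable $a$ by a binary predicate $P_a$, and translate ${}^*$-free terms $r$ into formulas $\varphi_r(x,y)$ of first-order logic with equality: $\varphi_a$ is $P_a(x,y)$, $\varphi_0$ is a contradiction, $\varphi_1$ is $x=y$, the operations $\vee,\wedge$ become disjunction and conjunction, $\varphi_{r\cdot r'}(x,y)$ is $\exists z(\varphi_r(x,z)\wedge\varphi_{r'}(z,y))$, and the residuals are translated by \eqref{eq:res}. An equation $p=q$ is valid over all $U\neq\emptyset$ if and only if the first-order sentence $\forall x\forall y(\varphi_p\leftrightarrow\varphi_q)$ is valid. By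 G\"odel's completeness theorem, validity is $\Sigma^0_1$.

\emph{Hardness.} The set of machines $M$ of the above kind that halt is $\Sigma^0_1$-complete. Let $T$ be $T_M$ with all tiles removed whose triple contains some $(q,a)$ with $q$ a halting state. The initial tiles remain, with the same numbers; the remaining ordinary tiles are renumbered. A $T$-tiling with $\tau(0,0)=1$ is, up to this renumbering, a $T_M$-tiling, hence it is the one of Lemma~\ref{lem:TM}; and that tiling avoids the removed tiles if and only if $M$ does not halt. So $T$ has a tiling with $\tau(0,0)=1$ if and only if $M$ does not halt. By Lemma~\ref{lem:delta}(1) and (2), $\delta_T$ is valid over all $U$ if and only if $M$ halts. The inequality $\delta_T$ contains neither ${}^*$ nor $\wedge$.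
\end{proof}

Over finite universes the reduction goes the other way: a halting run is eventually constant and fits into a finite quotient of the quadrant by Lemma~\ref{lem:delta}(3). A non-halting run does not fit if it never becomes periodic in time. A machine that loops through finitely many configurations would spoil this, so we first exclude such loops.

\begin{proof}[Proof of Theorem~\ref{thm:strong}{\rm(D)}]
\emph{Membership.} Over a given finite $U$ all operations are computable, and there are finitely many assignments to the variables of an equation. So failure over some finite $U$ is $\Sigma^0_1$.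

\emph{Hardness.} Given $M$, we effectively construct a machine $M'$ of the same kind that halts if and only if $M$ halts, and repeats no configuration in a non-halting run. The machine $M'$ has extra tracks on its tape. After each simulated step of $M$ it flags the current cell, walks to the right to the first cell, possibly the current one, that has no mark on a second track, marks it, walks back to the flagged cell, removes the flag, and continues. Marks are never removed. In a non-halting run the number of marks grows without bound. If a configuration were repeated, the run would be periodic from then on and the number of marks bounded; so no configuration repeats.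

Let $T=T_{M'}$; we write $c^n$ for the configurations of $M'$. Suppose that $M'$ halts at time $t_0$. The head visits only cells $m\le t_0$, so all cells $m>t_0$ are always blank, and configurations are constant from time $t_0$ on. Let $N=t_0+3$ and let $\tau$ be the tiling of Lemma~\ref{lem:TM}. If $n\ge N$, then $\tau(m,n)=\tau(m,N)$, both tiles being ordinary with the same triple. If $m\ge N$, then $\tau(m,n)=\tau(N,n)$: for $n\ge1$ both are the ordinary tile $(B,B,B)$, and for $n=0$ both are the initial tile $3$. Hence $\tau(m,n)=\tau(\min(m,N),\min(n,N))$ for all $m,n$, and $\delta_T$ fails over a finite set by Lemma~\ref{lem:delta}(3).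

Conversely, suppose that $\delta_T$ fails over a finite $U$. By Lemma~\ref{lem:delta}(1) there is a $T$-tiling with $\tau(0,0)=1$ that is eventually periodic in $n$ with some period $L\ge1$, with the same $L$ and the same starting row for all columns. By Lemma~\ref{lem:TM} it is the tiling described there, so $c^{n+L}=c^n$ for all large $n$. Thus a configuration is repeated, and $M'$ halts.

Hence $\delta_T$ is valid over all finite $U$ if and only if $M$ does not halt. As $\delta_T$ contains neither ${}^*$ nor $\wedge$, this gives $\Pi^0_1$-hardness in each of the four languages.
\end{proof}

\begin{thebibliography}{9}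

\bibitem{Harel}
D. Harel, \emph{Recurring dominoes: making the highly undecidable highly understandable}, Ann. Discrete Math. \textbf{24} (1985); also J. ACM \textbf{33} (1986), 224--248.

\bibitem{RA}
\emph{On The Complexity Of The Equational Theory Of Relational Action Algebras}, \url{http://buszko.home.amu.edu.pl/relactla.pdf}.

\end{thebibliography}

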